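\title{Points of prime order and Tamagawa numbers of elliptic curves over septic fields}

\begin{abstract}
For a prime $N$, call an elliptic curve over a number field $K$ \emph{$N$-special} if it has a $K$-rational point of order $N$ and its Tamagawa number is prime to $N$. We prove that for every prime $N\ge 17$ only finitely many number fields of degree $7$ carry an $N$-special curve. The reason is a count of cusps: the modular curve $X_1(N)$ has $n=(N-1)/2$ rational cusps, an $N$-special curve gives a point that is integral with respect to them, and Weil reciprocity applied to modular units leaves at most $2^{n-1}$ such points of degree $d<n$ in each linear equivalence class. The bound $d<n$ is sharp for $N=7,13,17$; in particular infinitely many octic fields carry a $17$-special curve.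
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $E$ be an elliptic curve over a number field $K$, and let $v$ be a finite place of $K$. Write $E_0(K_v)$ for the group of points whose reduction on a minimal Weierstrass equation at $v$ is nonsingular. The local Tamagawa number is the index $c_v(E/K)=[E(K_v):E_0(K_v)]$, and the Tamagawa number is $c(E/K)=\prod_v c_v(E/K)$. Recall that $c_v=1$ for good reduction, $c_v\le 4$ for additive reduction and $c_v\le 2$ for nonsplit multiplicative reduction; only split multiplicative reduction gives large values. For a prime $N$, call $E/K$ \emph{$N$-special} if $E(K)$ contains a point of order $N$ and $c(E/K)$ is prime to $N$.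

The two conditions pull against each other. A point $P$ of order $N$ either lies in $E_0(K_v)$ or has image of order $N$ in $E(K_v)/E_0(K_v)$, and then $N\mid c_v$. On an $N$-special curve, $P$ must therefore find room among the nonsingular points of every reduction. Take $N$ odd and $v$ above $2$, with residue field of order $2^f$. The kernel of reduction has no point of odd order, so $N$ divides the number of nonsingular points of the reduced curve, which is at most $(2^{f/2}+1)^2$. Hence
\[
N\le (2^{d/2}+1)^2,\qquad d=[K:\mathbb Q].
\]
For $d=1$ this gives $N\le5$: no curve over $\mathbb Q$ is $7$-special. So for fixed $N$ there are no $N$-special curves in very small degree, and one expects them to be more plentiful as the degree grows. It is natural to ask at which degree finitely many fields give way to infinitely many. The local bound does not answer this: for $d=7$ it only says $N\le 151$.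

A \emph{septic} field is a number field of degree $7$. The following statement is posed as a conjecture in \cite{TEU}: \emph{for every prime $N\ge17$ there are only finitely many septic fields $K$ with an $N$-special elliptic curve $E/K$.} We prove it.

\begin{theorem}\label{thm:septic}
Let $N\ge17$ be prime. Only finitely many septic fields $K$ carry an $N$-special elliptic curve. More precisely, there are no such curves for $N\ge29$, and for $N=17,19,23$ there are, up to isomorphism, only finitely many triples $(K,E,P)$ with $K$ septic, $E/K$ an $N$-special curve and $P\in E(K)$ of order $N$.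
\end{theorem}

The prime $17$ is the smallest $N$ with $7<(N-1)/2$, and this inequality is what drives the proof. Throughout, $N\ge5$ is prime and
\[
n=\frac{N-1}{2}.
\]
Let $X=X_1(N)$ over $\mathbb Q$, let $J=J_1(N)$ be its Jacobian, and let $Y\subset X$ be the complement of the cusps. A closed point $\xi\in Y$ carries a pair $(E_\xi,P_\xi)$ over its residue field $\mathbb Q(\xi)$, with $P_\xi$ of order $N$; its degree is $[\mathbb Q(\xi):\mathbb Q]$. The curve $X$ has a set $C$ of $n$ rational cusps (Section~\ref{sec:tate}).

\begin{definition}\label{def:integral}
Let $(E,P)$ be a pair over a number field $K$ with $P$ of order $N$, let $v$ be a finite place, and let $L/K_v$ be a finite extension over which $E$ has good or split multiplicative reduction. The pair is \emph{$C$-integral at $v$} if $P\in E_0(L)$. A closed point $\xi\in Y$ is \emph{everywhere $C$-integral} if $(E_\xi,P_\xi)$ is $C$-integral at every finite place of $\mathbb Q(\xi)$.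
\end{definition}

Section~\ref{sec:local} shows that the choice of $L$ does not matter, that failure of the condition means that the point is $v$-adically close to a cusp in $C$, and that $N$-special curves satisfy it everywhere. Divisors on $X$ are integral combinations of closed points, and two of them are linearly equivalent if they differ by the divisor of a function in $\mathbb Q(X)^\times$.

\begin{theorem}\label{thm:count}
Let $N\ge7$ be prime and $d<n$.
\begin{enumerate}
\item[(1)] Each linear equivalence class of divisors of degree $d$ on $X$ contains at most $2^{n-1}$ everywhere $C$-integral closed points $\xi\in Y$ of degree $d$, and at most one if $2d<n$.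
\item[(2)] If $J(\mathbb Q)$ is finite, there are at most $2^{n-1}|J(\mathbb Q)|$ closed points $\xi\in Y$ of degree $d$ with $N\nmid c(E_\xi/\mathbb Q(\xi))$, and at most $|J(\mathbb Q)|$ if $2d<n$.
\end{enumerate}
\end{theorem}

The group $J_1(N)(\mathbb Q)$ is finite for all primes $N\le31$; see \cite[\S6]{CES} and \cite{DvH}. So part (2) applies to all primes $7\le N\le31$, and for $N=17,19,23$ it covers the degrees $d\le7$, $d\le8$ and $d\le10$. Finiteness of $J(\mathbb Q)$ alone does not bound the number of points of degree $d$, since a divisor class can contain infinitely many of them; part (1) is what removes this freedom. In degree $n$ the freedom returns.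

\begin{theorem}\label{thm:sharp}
For $N\in\{5,7,13,17\}$ there are infinitely many number fields of degree exactly $n=(N-1)/2$ with an $N$-special elliptic curve. In particular, infinitely many octic fields carry a $17$-special elliptic curve.
\end{theorem}

Thus the range $d<n$ in Theorem~\ref{thm:count} is sharp for $N=7,13,17$, and ``septic'' cannot be replaced by ``octic'' in Theorem~\ref{thm:septic} at $N=17$.

Sections~\ref{sec:tate} and~\ref{sec:local} contain the background on cusps and the local analysis, which produces functions on $X$ taking unit values at $C$-integral points. Section~\ref{sec:seven} works out $N=7$, where both the finiteness below degree $n$ and its failure in degree $n$ are statements about integer polynomials. Sections~\ref{sec:units} and~\ref{sec:finite} prove Theorems~\ref{thm:count} and~\ref{thm:septic}, and Section~\ref{sec:sharp} proves Theorem~\ref{thm:sharp}.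

\section{Tate curves and the cusps of $X_1(N)$}\label{sec:tate}

\subsection*{The Tate curve}
The Tate curve $\operatorname{Tate}(q)$ is given by $y^2+xy=x^3+a_4(q)x+a_6(q)$ with $a_4,a_6\in q\mathbb Z[[q]]$; it is an elliptic curve over $\mathbb Z((q))=\mathbb Z[[q]][q^{-1}]$. Let $L$ be a finite extension of $\mathbb Q_p$ with normalized valuation $v$, and let $q_0\in L$ with $0<|q_0|<1$. Then $L^\times/q_0^{\mathbb Z}\cong\operatorname{Tate}(q_0)(L)$, where the class of $u\notin q_0^{\mathbb Z}$ has $x$-coordinate $x(u,q_0)$, with
\begin{equation}\label{eq:tatex}
x(u,q)=\frac{u}{(1-u)^2}+\sum_{k\ge1}\left(\frac{q^ku}{(1-q^ku)^2}+\frac{q^ku^{-1}}{(1-q^ku^{-1})^2}-\frac{2q^k}{(1-q^k)^2}\right),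
\end{equation}
and $y$-coordinate given by a series of the same kind. We denote a point of the Tate curve by a representative $u$. We use two standard facts.
\begin{enumerate}
\item[(T1)] The curves over $L$ with split multiplicative reduction are exactly the curves $\operatorname{Tate}(q_0)$, and $q_0$ is determined by the $j$-invariant. The group $E_0(L)$ is the image of $\mathcal O_L^\times$, so the local Tamagawa number is $v(q_0)$.
\item[(T2)] If $E/L$ does not have potentially good reduction, there is $q_0\in L$ such that either $E\cong\operatorname{Tate}(q_0)$ over $L$, or $E$ becomes isomorphic to $\operatorname{Tate}(q_0)$ over a quadratic extension $L'/L$ with nontrivial automorphism $\sigma$, in such a way that $E(L)$ corresponds to the classes $u\in L'^\times/q_0^{\mathbb Z}$ with $u\,\sigma(u)\in q_0^{\mathbb Z}$.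
\end{enumerate}

\subsection*{The modular curve}
The curve $Y$ is a fine moduli space: for a $\mathbb Q$-algebra $R$, the set $Y(R)$ consists of the isomorphism classes of pairs $(E,P)$ with $E/R$ an elliptic curve and $P\in E(R)$ of exact order $N$ in every geometric fiber. In particular a pair over a field $K$ is the base change of $(E_\xi,P_\xi)$ along an embedding $\mathbb Q(\xi)\to K$, where $\xi$ is the closed point underlying it. The curve $X$ is smooth, projective and geometrically irreducible. The cyclic group $G=(\mathbb Z/N)^\times/\{\pm1\}$ of order $n$ acts on $X$ by $\langle r\rangle(E,P)=(E,rP)$, and $X/G=X_0(N)$.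

The points of order $N$ on $\operatorname{Tate}(q)$ are of two kinds: those with $u^N=q^s$ and $N\nmid s$, and the roots of unity. They give two kinds of cusps. Fix a primitive $N$-th root of unity $\zeta$, and put
\[
R=\mathbb Z((Q))\otimes\mathbb Q\subset\mathbb Q((Q)),\qquad R'=\mathbb Z[\zeta]((q))\otimes\mathbb Q\subset\mathbb Q(\zeta)((q)).
\]
For $1\le s\le N-1$ the point $Q^s$ of $\operatorname{Tate}(Q^N)$ has affine coordinates in $\mathbb Z[[Q]]$, and the point $\zeta$ of $\operatorname{Tate}(q)$ has affine coordinates in $R'$. Both points are killed by the prime $N$ and are nonzero in every fiber, so they define morphisms $\iota_s:\operatorname{Spec}R\to Y$ and $\iota_T:\operatorname{Spec}R'\to Y$. Since $(E,P)\cong(E,-P)$, the morphism $\iota_s$ depends only on the class of $s$ in $G$. The standard description of the cusps is as follows.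
\begin{itemize}
\item There are $n$ rational cusps $c_s$, $s\in G$, forming the set $C$, and $\iota_s$ identifies the completed local ring of $X$ at $c_s$ with $\mathbb Q[[Q]]$.
\item There is one further closed point $T$, with residue field $\mathbb Q(\zeta)^+=\mathbb Q(\zeta+\zeta^{-1})$ of degree $n$, and $\iota_T$ identifies its completed local ring with $\mathbb Q(\zeta)^+[[q]]$.
\end{itemize}
The \emph{expansion} of a function at a cusp is its image in $\mathbb Q((Q))$ or $\mathbb Q(\zeta)^+((q))$. From $\langle r\rangle\circ\iota_s=\iota_{rs}$ we see that $G$ permutes $C$ simply transitively, and that the expansion of $f\circ\langle r\rangle$ at $c_s$ is the expansion of $f$ at $c_{rs}$; the same holds for differentials. Likewise $G$ permutes simply transitively the $n$ geometric points above $T$, which correspond to the pairs $\{\zeta^s,\zeta^{-s}\}$.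

Expansions are formal, but they can be evaluated at local points.

\begin{lemma}\label{lem:eval}
Let $f\in\mathbb Q(X)$ be regular on $Y$ and let $L/\mathbb Q_p$ be finite.
\begin{enumerate}
\item[(a)] If the expansion of $f$ at $c_s$ lies in $\mathbb Z((Q))$ and $Q_0\in L$ has $0<|Q_0|<1$, then the value of $f$ at $(\operatorname{Tate}(Q_0^N),Q_0^s)\in Y(L)$ is the sum of that series at $Q=Q_0$.
\item[(b)] If the expansion of $f$ at $T$ lies in $\mathbb Z[\zeta]((q))$, if $\zeta_0\in L$ is a primitive $N$-th root of unity and $0<|q_0|<1$, then the value of $f$ at $(\operatorname{Tate}(q_0),\zeta_0)$ is the sum of that series at $\zeta=\zeta_0$, $q=q_0$.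
\end{enumerate}
\end{lemma}

\begin{proof}
Summing series at $Q_0$ is a ring homomorphism $R\to L$ that carries the pair $(\operatorname{Tate}(Q^N),Q^s)$ to $(\operatorname{Tate}(Q_0^N),Q_0^s)$. So this point of $Y(L)$ factors through $\iota_s$, and the value of $f$ is the image of $\iota_s^*f\in R$, which is the expansion of $f$. The proof of (b) is the same with $R'$ and $\iota_T$.
\end{proof}

\subsection*{Differences of $x$-coordinates at the cusps}
For $s\not\equiv0\pmod N$ let $\|s\|\in\{1,\dots,n\}$ be the representative of $\pm s$. For $1\le s\le n$ the first term of \eqref{eq:tatex} with $u=Q^s$, $q=Q^N$ begins with $Q^s$, and all other terms are divisible by $Q^{N-s}$, where $N-s>s$. So $x(Q^s,Q^N)\in Q^s+Q^{s+1}\mathbb Z[[Q]]$. On the pair $(\operatorname{Tate}(Q^N),P=Q^s)$ we have $aP=\pm Q^{\|as\|}$. Hence for $a,b$ nonzero modulo $N$ with $a\not\equiv\pm b$,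
\begin{equation}\label{eq:atC}
x(aP)-x(bP)\in\pm\,Q^{\min(\|as\|,\|bs\|)}\bigl(1+Q\mathbb Z[[Q]]\bigr)\qquad\text{at }c_s .
\end{equation}
On the pair $(\operatorname{Tate}(q),P=\zeta)$, with $u=\zeta^a$ and $w=\zeta^b$, the constant term of $x(aP)-x(bP)$ is
\begin{equation}\label{eq:atT}
\frac{u}{(1-u)^2}-\frac{w}{(1-w)^2}=\frac{(u-w)(1-uw)}{(1-u)^2(1-w)^2}\ne0 .
\end{equation}

\section{Integrality at a place}\label{sec:local}

Let $(E,P)$ be a pair over a number field $K$ and $v$ a finite place. If $E$ has potentially good reduction at $v$, then every $L$ as in Definition~\ref{def:integral} gives good reduction, $E_0(L)=E(L)$, and the pair is $C$-integral. Otherwise $E_L\cong\operatorname{Tate}(q_0)$ by an isomorphism that is unique up to sign, and if $P$ corresponds to $u$, then by (T1)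
\begin{equation}\label{eq:abs}
(E,P)\text{ is $C$-integral at }v\iff |u|\in|q_0|^{\mathbb Z}.
\end{equation}
The right side is unchanged when $L$ is enlarged, so the definition does not depend on $L$.

\begin{lemma}\label{lem:bad}
Suppose that $(E,P)$ is not $C$-integral at $v$. Then there are $Q_0\in K_v$ with $0<|Q_0|<1$ and $s$ prime to $N$ such that $(E,P)\cong(\operatorname{Tate}(Q_0^N),Q_0^s)$ over $K_v$. In particular $E$ has split multiplicative reduction at $v$, and $N$ divides $c_v(E/K)=Nv(Q_0)$.
\end{lemma}

\begin{proof}
The reduction is not potentially good, so (T2) applies; let $P$ correspond to $u$. Then $u^N=q_0^s$ for some $s\in\mathbb Z$, and $N\nmid s$ by \eqref{eq:abs}. In the twisted case of (T2) we would have $|u|^2=|u\,\sigma(u)|\in|q_0|^{\mathbb Z}$, that is $2s/N\in\mathbb Z$, which is impossible for odd $N$. So $E\cong\operatorname{Tate}(q_0)$ over $K_v$ and $u\in K_v^\times$. Choose integers $s',b$ with $ss'+Nb=1$ and put $Q_0=u^{s'}q_0^{b}$. Then $Q_0^N=q_0^{ss'+Nb}=q_0$ and $Q_0^s=u^{1-Nb}q_0^{sb}=u$. The value of $c_v$ is given by (T1).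
\end{proof}

Consequently, if $N\nmid c(E_\xi/\mathbb Q(\xi))$ then $\xi$ is everywhere $C$-integral. To use this condition globally we want functions on $X$ that detect it. At a $C$-integral place the multiples of $P$ should stay apart from each other after reduction, so we measure their mutual distances by differences of $x$-coordinates. A change of Weierstrass equation replaces $x$ by $\lambda^2x+\mu$, so ratios of differences are intrinsic. For $a\ne b$ and $a'\ne b'$ in $\{1,\dots,n\}$ put
\begin{equation}\label{eq:g}
g(E,P)=\frac{x(aP)-x(bP)}{x(a'P)-x(b'P)} .
\end{equation}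
We call these functions the \emph{basic units}. Each is a rational function on $X$ over $\mathbb Q$ without zeros or poles on $Y$, because $aP\ne\pm bP$; by \eqref{eq:atT} it has no zero or pole at $T$ either. So the divisor of a basic unit is supported on $C$, and \eqref{eq:atC} computes it.

\begin{lemma}\label{lem:unit}
If $(E,P)$ is $C$-integral at $v$, then $g(E,P)$ is a $v$-adic unit for every basic unit $g$.
\end{lemma}

\begin{proof}
Take $L$ as in Definition~\ref{def:integral} and a minimal Weierstrass equation over $\mathcal O_L$. Then $\langle P\rangle\subset E_0(L)$. Let $E_1(L)$ be the kernel of the reduction homomorphism from $E_0(L)$ to the group of nonsingular points of the reduced curve. We show that the valuation of $x(aP)-x(bP)$ is the same for all $a\ne b$ in $\{1,\dots,n\}$.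

Suppose $P\notin E_1(L)$. As $N$ is prime, $\langle P\rangle\cap E_1(L)=0$, so reduction is injective on $\langle P\rangle$ and the $x(aP)$ are integral. Two affine points of a Weierstrass cubic with the same $x$-coordinate are equal or opposite. If $x(aP)$ and $x(bP)$ had the same reduction, we would get $a\equiv\pm b\pmod N$, which is false. So every difference has valuation $0$.

Suppose $P\in E_1(L)$. The group $E_1(L)$ is the group of points of a formal group over $\mathcal O_L$, whose torsion has order a power of the residue characteristic; so the residue characteristic is $N$. Let $z$ be the formal parameter of $P$, so $0<|z|<1$. The parameter of $aP$ is $[a](z)\in az+z^2\mathcal O_L=az(1+z\mathcal O_L)$, since $a$ is a unit, and a point with parameter $z'$ has $x\in z'^{-2}(1+z'\mathcal O_L)$. Therefore $x(aP)=z^{-2}(a^{-2}+z\beta_a)$ with $\beta_a\in\mathcal O_L$, and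
\[
x(aP)-x(bP)=z^{-2}\left(\frac{(b-a)(b+a)}{a^2b^2}+z(\beta_a-\beta_b)\right).
\]
As $0<|b-a|<b+a<N$, the bracket is a unit, and every difference has the valuation of $z^{-2}$.
\end{proof}

The second case is the reason for taking ratios in \eqref{eq:g} even at places of good reduction: above $N$ the differences need not be units, but they all have the same valuation.

\section{The case $N=7$}\label{sec:seven}

Let $N=7$, so $n=3$. Write $x_a=x(aP)$ and consider the basic units
\[
t=\frac{x_2-x_1}{x_3-x_1},\qquad t-1=\frac{x_2-x_3}{x_3-x_1}.
\]
Their orders at the cusps follow from \eqref{eq:atC}: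
\[
\begin{array}{c|ccc|cc}
 & \|s\| & \|2s\| & \|3s\| & \operatorname{ord}\,t & \operatorname{ord}\,(t-1)\\ \hline
c_1 & 1&2&3 & 1-1=0 & 2-1=1\\
c_2 & 2&3&1 & 2-1=1 & 1-1=0\\
c_3 & 3&1&2 & 1-2=-1 & 1-2=-1
\end{array}
\]
So $\operatorname{div}t=c_2-c_3$: the function $t$ is an isomorphism $X\to\mathbb P^1$, and it maps $c_1,c_2,c_3$ to $1,0,\infty$. Closed points of degree $d$ other than $c_3$ correspond to monic irreducible polynomials $f_\xi\in\mathbb Q[t]$ of degree $d$, and all closed points of degree $d$ are linearly equivalent.

\emph{A point $\xi\in Y$ is $C$-integral at $v$ if and only if $t(\xi)$ and $t(\xi)-1$ are $v$-adic units.} One direction is Lemma~\ref{lem:unit}. Conversely, if $\xi$ is not $C$-integral, Lemma~\ref{lem:bad} gives $Q_0$ and $s$. By \eqref{eq:atC} the expansions of $t$ and $t-1$ at $c_s$ have the form $\pm Q^{k}(1+Q\mathbb Z[[Q]])$, so by Lemma~\ref{lem:eval} their values have valuation $kv(Q_0)$, and in each row of the table some $k$ is nonzero.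

Thus $\xi\in Y$ is everywhere $C$-integral if and only if $t(\xi)$ is an exceptional unit, that is, a unit $\epsilon$ such that $1-\epsilon$ is also a unit. Equivalently,
\[
f_\xi\in\mathbb Z[t],\qquad f_\xi(0)=\pm1,\qquad f_\xi(1)=\pm1 .
\]
A monic polynomial of degree $d$ has $d$ free coefficients, and here $n-1=2$ values are prescribed up to sign.

For $d=1$ there is no solution, since $f_\xi(1)-f_\xi(0)=1$ is odd. For $d=2$ each of the four choices of signs determines one polynomial:
\[
t^2-t+1,\qquad t^2-3t+1,\qquad t^2+t-1,\qquad t^2-t-1 .
\]
Their discriminants are $-3,5,5,5$, so they are irreducible, and they define points of $Y$ because the cusps have degrees $1$ and $3$. The bound $2^{n-1}=4$ in Theorem~\ref{thm:count}(1) is attained.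

For $d=3$ one may add any integer multiple of $t(t-1)$ to a solution. To see the geometry of this, note that $t\circ\langle2\rangle=(x_3-x_2)/(x_1-x_2)=(t-1)/t$, and sum over $G=\langle 2\rangle$:
\[
F=t+\frac{t-1}{t}+\frac1{1-t}=\frac{t^3-3t+1}{t(t-1)} .
\]
This function has a simple pole at each point of $C$ and no other pole. For $m\in\mathbb Z$ the fiber $F=-m$ is cut out by $f=t^3+mt^2-(m+3)t+1$, with $f(0)=1$, $f(1)=-1$ and $f(-1)=2m+3\ne0$. So $f$ has no rational root and is irreducible. At most one of these fibers is the point $T$, and all others are everywhere $C$-integral points of degree $3=n$.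

To generalize the count for $d<n$, it helps to phrase it without the coordinate $t$. Fix one solution $\xi_0$ and attach to every other solution $\xi$ of the same degree the function $h=f_\xi(t)/f_{\xi_0}(t)$, with divisor $\xi-\xi_0$. It takes the value $1$ at $c_3$ and the values $\pm1$ at $c_1,c_2$; and a function with at most $d<n$ poles in a fixed place is determined by its values at $n$ points. The identity $f_\xi(0)=\pm N_{\mathbb Q(\xi)/\mathbb Q}(t(\xi))$, which converts unit values of $t$ into values of $h$ at the cusps, is a case of Weil reciprocity. What must be supplied in general is a stock of units large enough to compare any two cusps of $C$.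

\section{Divisors of the basic units}\label{sec:units}

\begin{proposition}\label{prop:span}
Let $N\ge7$. The divisors of the basic units span over $\mathbb Q$ the space of divisors of degree $0$ supported on $C$.
\end{proposition}

The space of divisors on $C$ is the regular representation of $G$, so we test the span against characters. The difficulty is that $s\mapsto\min(\|as\|,\|bs\|)$ does not interact visibly with the multiplicative structure of $G$. It does so once it is written as a combination of dilates of a single function. For real $0<a<b$ one has $a=-\frac12(b+a)-\frac12(b-a)+a+b$, which has the shape $\phi(b+a)+\phi(b-a)-2\phi(a)-2\phi(b)$ for $\phi(s)=-s/2$. Quadratic terms cancel in this expression, so one can be added to make $\phi$ symmetric under $s\mapsto N-s$. This leads to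
\[
\beta(s)=\frac{s^2}{2N}-\frac s2+\frac N{12}=\frac N2B_2\!\left(\frac sN\right)\qquad(0\le s\le N),
\]
where $B_2(x)=x^2-x+\frac16$. Since $\beta(N-s)=\beta(s)$, it extends to an even $N$-periodic function on $\mathbb Z$, and so defines a function on $G$.

\begin{lemma}\label{lem:beta}
\begin{enumerate}
\item[(a)] For $a,b$ nonzero modulo $N$ with $a\not\equiv\pm b$,
\[
\min(\|a\|,\|b\|)=\beta(a+b)+\beta(a-b)-2\beta(a)-2\beta(b)+\tfrac N6 .
\]
\item[(b)] For every character $\chi\ne1$ of $G$, the sum $S_\chi=\sum_{s\in G}\chi(s)\beta(s)$ is nonzero.
\end{enumerate}
\end{lemma}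

\begin{proof}
(a) Both sides depend only on the classes of $\pm a$ and $\pm b$ modulo $N$ and are symmetric in $a,b$, so we may assume $1\le a<b\le n$. Then $b+a$ and $b-a$ lie in $[0,N]$, and
\[
\beta(b+a)+\beta(b-a)=\frac{a^2+b^2}{N}-b+\frac N6,\qquad 2\beta(a)+2\beta(b)=\frac{a^2+b^2}{N}-a-b+\frac N3 .
\]
The difference is $a-\frac N6$.

(b) View $\chi$ as an even primitive Dirichlet character modulo $N$, with Gauss sum $\tau(\chi)=\sum_{s\bmod N}\chi(s)e^{2\pi is/N}$ of absolute value $\sqrt N$. For $0\le x\le1$ one has the Fourier series $B_2(x)=\pi^{-2}\sum_{k\ge1}k^{-2}\cos(2\pi kx)$, and for even $\chi$ one has $\sum_{s\bmod N}\chi(s)\cos(2\pi ks/N)=\bar\chi(k)\tau(\chi)$. Therefore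
\[
S_\chi=\frac N4\sum_{s=1}^{N-1}\chi(s)B_2\!\left(\frac sN\right)=\frac{N\tau(\chi)}{4\pi^2}L(2,\bar\chi),
\]
and $|L(2,\bar\chi)-1|\le\zeta(2)-1<1$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:span}]
Let $W$ be the complex span of the divisors of the basic units inside the space $V$ of complex divisors on $C$. It suffices to show that $W$ is the whole subspace of degree $0$. Composing a basic unit with $\langle r\rangle$ replaces $a,b,a',b'$ by $\|ra\|,\|rb\|,\|ra'\|,\|rb'\|$, so $W$ is $G$-stable. The space $V$ is the direct sum of the eigenlines spanned by $e_\chi=\sum_s\bar\chi(s)c_s$, which have distinct characters; so $W$ is a sum of some of them, and the subspace of degree $0$ is the sum of those with $\chi\ne1$. The functional $\lambda_\chi(\sum_sm_sc_s)=\sum_s\chi(s)m_s$ kills $e_{\chi'}$ for $\chi'\ne\chi$. So if the proposition fails, then $\lambda_\chi$ vanishes on $W$ for some $\chi\ne1$.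

Call $(a,b)$ admissible if $a,b$ are nonzero modulo $N$ and $a\not\equiv\pm b$. Since $\sum_s\chi(s)\beta(rs)=\bar\chi(r)S_\chi$ for $r$ prime to $N$ and $\sum_s\chi(s)=0$, Lemma~\ref{lem:beta}(a) applied to $(as,bs)$ gives
\[
\sum_{s\in G}\chi(s)\min(\|as\|,\|bs\|)=S_\chi\,\psi(a,b),\qquad \psi(a,b)=\bar\chi(a+b)+\bar\chi(a-b)-2\bar\chi(a)-2\bar\chi(b).
\]
By \eqref{eq:atC}, the basic unit \eqref{eq:g} has $\lambda_\chi(\operatorname{div}g)=S_\chi(\psi(a,b)-\psi(a',b'))$. As $S_\chi\ne0$ and $\psi(a,b)$ depends only on $\|a\|$ and $\|b\|$, the function $\psi$ takes a constant value $\kappa$ on admissible pairs. From $\psi(ra,rb)=\bar\chi(r)\psi(a,b)$ and $\chi\ne1$ we get $\kappa=0$.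

The pair $(2,1)$ gives $\bar\chi(3)=2\bar\chi(2)+1$. Taking squared absolute values, $1=5+4\operatorname{Re}\bar\chi(2)$, so $\bar\chi(2)=-1$ and $\bar\chi(3)=-1$. The pair $(3,2)$ is admissible because $N\ge7$, and it gives $\bar\chi(5)+1+2+2=0$. This contradicts $|\bar\chi(5)|=1$.
\end{proof}

\begin{remark}
For $N=5$ the proposition is false: $n=2$, the only basic units are $\pm1$, and the space of divisors of degree $0$ on $C$ has dimension $1$. This is the only reason for the hypothesis $N\ge7$ in the proof of Theorem~\ref{thm:count}.
\end{remark}

\section{Points of degree less than $n$}\label{sec:finite}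

For $f\in\mathbb Q(X)^\times$ and a divisor $D=\sum_\xi m_\xi\,\xi$ whose support is disjoint from that of $\operatorname{div}f$, put $f(D)=\prod_\xi N_{\mathbb Q(\xi)/\mathbb Q}(f(\xi))^{m_\xi}$. \emph{Weil reciprocity} states that $f(\operatorname{div}h)=h(\operatorname{div}f)$ whenever $\operatorname{div}f$ and $\operatorname{div}h$ have disjoint supports. We also use that a nonzero function has as many zeros as poles, counted with degrees and multiplicities.

\begin{proof}[Proof of Theorem~\ref{thm:count}]
(1) Fix a class and an everywhere $C$-integral closed point $\xi_0\in Y$ of degree $d$ in it; if there is none, there is nothing to prove. For every such point $\xi$ in the class let $h_\xi\in\mathbb Q(X)^\times$ be the function with $\operatorname{div}h_\xi=\xi-\xi_0$ and $h_\xi(c_1)=1$. The normalization is possible because $h_\xi$ has no zero or pole on $C$.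

We claim that $h_\xi(c)=\pm1$ for all $c\in C$. By Proposition~\ref{prop:span}, after clearing denominators, there are $k\ge1$ and a product $f$ of integral powers of basic units with $\operatorname{div}f=k(c-c_1)$. By Lemma~\ref{lem:unit}, $f(\xi)$ is a unit at every finite place of $\mathbb Q(\xi)$, so its norm to $\mathbb Q$ is $\pm1$; the same holds for $\xi_0$. Weil reciprocity gives
\[
h_\xi(c)^k=\frac{h_\xi(c)^k}{h_\xi(c_1)^k}=h_\xi(\operatorname{div}f)=f(\operatorname{div}h_\xi)=\frac{N_{\mathbb Q(\xi)/\mathbb Q}f(\xi)}{N_{\mathbb Q(\xi_0)/\mathbb Q}f(\xi_0)}=\pm1 .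
\]
The cusp $c$ is rational, so $h_\xi(c)$ is a rational root of unity, and the claim follows.

Since $h_\xi(c_1)=1$, there are at most $2^{n-1}$ possible vectors $(h_\xi(c))_{c\in C}$. If $\xi$ and $\xi'$ have the same vector, then $h_\xi-h_{\xi'}$ has polar divisor at most $\xi_0$, of degree $d$, and vanishes at the $n>d$ points of $C$. So $h_\xi=h_{\xi'}$, and comparing divisors gives $\xi=\xi'$. If $2d<n$, one value $\epsilon\in\{\pm1\}$ is taken by $h_\xi$ at least $n/2>d$ times on $C$. Then $h_\xi-\epsilon$ has more than $d$ zeros and at most $d$ poles, so $h_\xi$ is constant and $\xi=\xi_0$.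

(2) By Lemma~\ref{lem:bad} the points in question are everywhere $C$-integral. The map $D\mapsto[D-d\,c_1]$ embeds the set of linear equivalence classes of degree $d$ in $J(\mathbb Q)$. Apply (1) to each class.
\end{proof}

The claim $h_\xi(c)=\pm1$ holds for every $d$; the inequality $d<n$ enters only in the last step, and the cubics of Section~\ref{sec:seven} show that this step fails for $d=n$.

\begin{proof}[Proof of Theorem~\ref{thm:septic}]
By Derickx, Kamienny, Stein and Stoll \cite{DKSS}, the primes that occur as the order of a point on an elliptic curve over a number field of degree $7$ are exactly the primes up to $23$. So for $N\ge29$ no curve over a septic field has a point of order $N$.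

Let $N\in\{17,19,23\}$. Then $n\in\{8,9,11\}$, so $7<n$, and $J(\mathbb Q)$ is finite by \cite[\S6]{CES}, \cite{DvH}. Let $K$ be septic, $E/K$ an $N$-special curve, $P\in E(K)$ of order $N$, and $\xi\in Y$ the closed point underlying $(E,P)$. The field $\mathbb Q(\xi)$ embeds in $K$, so its degree is $1$ or $7$. In degree $1$ the curve $E_\xi/\mathbb Q$ would have a rational point of order $N$, whereas by Mazur's theorem no elliptic curve over $\mathbb Q$ has a rational point of prime order at least $11$. Hence the embedding is an isomorphism and $(K,E,P)\cong(\mathbb Q(\xi),E_\xi,P_\xi)$, with $N\nmid c(E_\xi/\mathbb Q(\xi))$. By Theorem~\ref{thm:count}(2) with $d=7$ there are finitely many such $\xi$. Each accounts for one isomorphism class of triples and for at most $7$ subfields of $\overline{\mathbb Q}$.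
\end{proof}

\section{Points of degree $n$}\label{sec:sharp}

In this section $N\in\{5,7,13,17\}$, and $\mathcal O^+=\mathbb Z[\zeta+\zeta^{-1}]$ is the ring of integers of $\mathbb Q(\zeta)^+$. It has a unique prime $w_N$ above $N$, with residue field $\mathbb F_N$, and all other rational primes are unramified in it. We use the same letter for a prime $w$ and its normalized valuation.

We imitate the function $F$ of Section~\ref{sec:seven}. Suppose that $F$ has polar divisor $C$ and expansions $\pm Q^{-1}+\mathbb Z[[Q]]$ there. Then $F$ takes nonintegral values at points $v$-adically close to $C$, so the fibers $F=-m$ with $m\in\mathbb Z$ are everywhere $C$-integral. This is not yet enough. The converse of Lemma~\ref{lem:bad} is false as a statement about Tamagawa numbers: a pair $(\operatorname{Tate}(q_0),\zeta_0)$ is $C$-integral, and yet $c_v=v(q_0)$ may be divisible by $N$. Such a point is close to $T$, and its distance to $T$ is controlled by $m+F(T)$; we choose $m$ so that this number is not too divisible. Finally Hilbert's irreducibility theorem makes the fibers irreducible and their fields distinct.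

\subsection{A function with polar divisor $C$}

\begin{lemma}\label{lem:F}
There is $F\in\mathbb Q(X)$ with polar divisor exactly $C$ whose expansion at each $c\in C$ begins with $\varepsilon_cQ^{-1}$, where $\varepsilon_c\in\{\pm1\}$.
\end{lemma}

\begin{proof}
The group $G$ acts freely on $C$ and on the geometric points above $T$, so $X\to X_0(N)=X/G$ is unramified at the cusps, and $C$ is the fiber over a rational point $\gamma$.

For $N=5,7,13$ the curve $X_0(N)$ has genus $0$ and a rational point, so it has a function with polar divisor $\gamma$. Its pullback has polar divisor $C$ and is $G$-invariant, so it has the same expansion at all $c\in C$. Scale it so that $\varepsilon_c=1$.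

For $N=17$ the curve $X_0(17)$ has genus $1$ and no function with a single simple pole, so we go up one step. Let $H\subset G\cong\mathbb Z/8$ be the subgroup of order $4$ and $X_H=X/H$, a double cover of $X_0(17)$. The stabilizer in $G$ of a geometric point $(E,P)$ of $Y$ consists of the classes $\pm r$ with $rP=\alpha P$ for some $\alpha\in\operatorname{Aut}(E)$. It is a quotient of a subgroup of $\operatorname{Aut}(E)/\{\pm1\}$, a group of order $1$, $2$ or $3$. As $|G|=8$, every stabilizer has order at most $2$ and lies in $H$. Hence $X_H\to X_0(17)$ is unramified, and $X_H$ has genus $1$ by the Riemann--Hurwitz formula.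

The image of $C$ in $X_H$ consists of two rational points $\gamma_1,\gamma_2$, and since $X\to X_H$ is unramified there, $Q$ is a formal parameter at each of them. By Riemann--Roch the space $\mathcal L(\gamma_1+\gamma_2)$ has dimension $2$ and the spaces $\mathcal L(\gamma_i)$ consist of constants. So there is $F_0$ with polar divisor $\gamma_1+\gamma_2$; let $r_iQ^{-1}$ be its polar term at $\gamma_i$. To compare $r_1$ and $r_2$, let $\omega\ne0$ be the pullback to $X_H$ of a regular differential on $X_0(17)$. It has no zeros, as $X_H$ has genus $1$, and its pullback to $X$ is $G$-invariant, so it has the same expansion $(w_0+O(Q))\,dQ$ with $w_0\ne0$ at all $c\in C$. The residue theorem for $F_0\,\omega$ on $X_H$ gives $(r_1+r_2)w_0=0$. Let $F$ be the pullback of $F_0/r_1$.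
\end{proof}

\subsection{Integrality of the expansions}

The function $F$ is normalized by its polar terms, and it is determined only up to an additive constant. We must show that for a suitable constant no denominators occur in its expansions. The tool is an integral model, on which denominators appear as poles along components of the fibers. Let $\mathcal X$ be the normalization of the $j$-line $\mathbb P^1_{\mathbb Z}$ in $\mathbb Q(X)$; it is a normal scheme, proper and flat over $\mathbb Z$, with generic fiber $X$. Let $\bar c$, $\bar C$, $\bar T$ be the closures of $c$, $C$, $T$. The following facts are standard (Igusa; Deligne--Rapoport; \cite[\S8.11 and Ch.~12--13]{KM}).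
\begin{enumerate}
\item[(M1)] The completion of $\mathcal X$ along the cusps is $\bigsqcup_{s\in G}\operatorname{Spf}\mathbb Z[[Q]]\sqcup\operatorname{Spf}\mathcal O^+[[q]]$, compatibly with the expansions of Section~\ref{sec:tate}. In particular the closures of the cusps are pairwise disjoint. (Over $\mathbb Z((q))$ the level structures on $\operatorname{Tate}(q)$ are given by $u^N=q^s$ with $s\in(\mathbb Z/N)^\times$, or by primitive $u\in\mu_N$; one divides by $\pm1$ and normalizes $\mathbb Z[[q]]$.)
\item[(M2)] For $p\ne N$, the scheme $\mathcal X\otimes\mathbb Z_{(p)}$ is smooth over $\mathbb Z_{(p)}$ with geometrically irreducible special fiber.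
\item[(M3)] For $p=N$, all sections $\bar c$ with $c\in C$ meet the special fiber in the same irreducible component. (It is the component of pairs $(E,P)$ with $P$ \'etale, an Igusa curve, irreducible by Igusa's theorem.)
\end{enumerate}
We also recall intersection theory on a regular scheme $\mathcal X'$ of dimension $2$, proper and flat over $\mathbb Z_{(p)}$, with geometrically connected generic fiber. Its special fiber is connected. For a divisor $D$ and a vertical divisor $A$ (one supported in the special fiber) there is an intersection number $D\cdot A$, which is bilinear, vanishes for principal $D$, vanishes if the supports are disjoint, and is nonnegative if $D,A\ge0$ have no common component. Moreover $A^2\le0$, with equality only if $A$ is a rational multiple of the full special fiber.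

\begin{proposition}\label{prop:integral}
After a rational constant is subtracted from $F$, the following hold.
\begin{enumerate}
\item[(a)] At each $c\in C$ the expansion of $F$ lies in $\varepsilon_cQ^{-1}+\mathbb Z[[Q]]$.
\item[(b)] At $T$ the expansion $F=\theta+\sum_{i\ge1}f_iq^i$ lies in $\mathcal O^+[[q]]$.
\item[(c)] For every prime $w\ne w_N$ of $\mathcal O^+$, some $f_i$ with $i\ge1$ is a $w$-adic unit.
\end{enumerate}
\end{proposition}

\begin{proof}
For a prime $p$ let $Z$ be the component, with reduced structure, of the fiber of $\mathcal X$ at $p$ that is met by all sections $\bar c$; it exists by (M2) and (M3).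

\emph{Step 1: $\operatorname{ord}_Z$ and expansions.} Let $c\in C$ and let $A_c$ be the local ring of $\mathcal X$ at the point where $\bar c$ meets the fiber at $p$. By (M1) its completion is $\mathbb Z_p[[Q]]$. So $A_c$ is regular, hence factorial, and $pA_c=p\mathbb Z_p[[Q]]\cap A_c$ is prime. Thus $Z$ is the only component through this point, $\operatorname{ord}_Z(p)=1$, and $Z$ is smooth there with completed local ring $\mathbb F_p[[Q]]$. A local equation $\pi\in A_c$ of $\bar c$ is $Q$ times a unit of $\mathbb Z_p[[Q]]$. Let $\phi\ne0$ be a function on $X$ with polar divisor at most $C$, and $e=\operatorname{ord}_Z(\phi)$. The only prime divisors through our point along which $\phi$ can have a pole are $Z$ and $\bar c$, so $\phi=p^e\pi^{-1}a$ with $a\in A_c\setminus pA_c$. Since $a\notin p\mathbb Z_p[[Q]]$, we conclude that \emph{$\operatorname{ord}_Z(\phi)$ is the minimum of the $p$-adic valuations of the coefficients of the expansion of $\phi$ at $c$, for each $c\in C$}. In particular $\operatorname{ord}_Z(F-\gamma)\le0$ for all $\gamma\in\mathbb Q$, because $\varepsilon_c=\pm1$.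

\emph{Step 2: reduction to one prime.} Say that $\gamma\in\mathbb Q$ is \emph{$p$-suitable} if $F-\gamma$ has no pole along any component of the fiber at $p$. The divisor of $F$ on $\mathcal X$ has finitely many components, so $0$ is $p$-suitable for all $p$ outside a finite set $\Sigma$. Suppose that for each $p\in\Sigma$ there is a $p$-suitable $\gamma_p$. Write $\gamma_p\in\delta_p+\mathbb Z_{(p)}$ with $\delta_p\in\mathbb Z[1/p]$, and put $\gamma=\sum_{p\in\Sigma}\delta_p$. Adding an element of $\mathbb Z_{(p)}$ preserves $p$-suitability, so $\gamma$ is $p$-suitable for all $p$. Then (a) holds for $F-\gamma$ by Step~1. On the normal scheme $\mathcal X\setminus\bar C$ the function $F-\gamma$ has no pole along any prime divisor, so it is regular. This open set contains $\bar T$, and (b) follows from (M1).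

\emph{Step 3: existence of $\gamma_p$.} Fix $p$. By Step~1 we can choose $\gamma_p$ with $e=\operatorname{ord}_Z(F-\gamma_p)\le0$ maximal. Put $\phi=p^{-e}(F-\gamma_p)$, so that $\operatorname{ord}_Z(\phi)=0$.

First, $\phi$ has no pole along any other component. (For $p\ne N$ there is none.) By Lipman's theorem there is a resolution of singularities $\mathcal X'\to\mathcal X\otimes\mathbb Z_{(p)}$ that is an isomorphism over the regular locus, which contains $\bar C$. Let $\Gamma_0$ be the strict transform of $Z$. On $\mathcal X'$ write $\operatorname{div}\phi=\mathcal H-\bar C+B-A$, where $\mathcal H\ge0$ is the closure of the zero divisor of $\phi$ on $X$, and $A,B\ge0$ are vertical, have no common component and do not contain $\Gamma_0$. The sections $\bar c$ meet no component other than $\Gamma_0$, so $\bar C\cdot A=0$. If $A\ne0$, then $A$ is not a multiple of the full fiber, so $A^2<0$ and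
\[
0=\operatorname{div}(\phi)\cdot A=\mathcal H\cdot A-\bar C\cdot A+B\cdot A-A^2>0 ,
\]
which is absurd. So $A=0$, and by normality $\phi$ is regular on $(\mathcal X\setminus\bar C)\otimes\mathbb Z_{(p)}$.

Second, $e=0$. Suppose $e<0$. The restriction $\phi|_Z$ is a rational function on $Z$, regular away from $\bar C$. By Step~1 the expansion of $\phi$ at every $c\in C$ is $p$-integral; this is where all sections must meet the same component. Its polar coefficient $p^{-e}\varepsilon_c$ is divisible by $p$, so the expansion of $\phi|_Z$ at $\bar c\cap Z$ lies in $\mathbb F_p[[Q]]$. Hence $\phi|_Z$ is regular on the proper integral curve $Z$. The ring of such functions is a field, and it is $\mathbb F_p$ because $Z$ has an $\mathbb F_p$-point. Lift the constant $\phi|_Z$ to $\gamma'\in\mathbb Z$. Then $\operatorname{ord}_Z(F-\gamma_p-p^e\gamma')=e+\operatorname{ord}_Z(\phi-\gamma')\ge e+1$, against the choice of $\gamma_p$. So $F-\gamma_p=\phi$ and $\gamma_p$ is $p$-suitable.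

\emph{Step 4: proof of (c).} Let $F$ now denote the normalized function, and let $w\mid p$ with $p\ne N$. By (M2) the fiber at $p$ is the smooth curve $Z$. The restriction $F|_Z$ has a pole at $\bar c\cap Z$ by (a), so it is transcendental over $\mathbb F_p$. The prime $w$ defines a point of $\bar T\cap Z$ at which, by (M1) and since $p$ is unramified, the completed local ring of $Z$ is $k(w)[[q]]$, with $k(w)$ the residue field of $w$. The function field of $Z$ embeds in $k(w)((q))$, and $F|_Z$ maps to the reduction of $\theta+\sum f_iq^i$. This image is not algebraic over $\mathbb F_p$, so it is not a constant.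
\end{proof}

From now on $F$ is normalized as in Proposition~\ref{prop:integral}, and $\theta=F(T)\in\mathcal O^+$.

\subsection{The choice of $m$}

Call $m\in\mathbb Z$ \emph{good} if
\begin{enumerate}
\item[(i)] $w_N(m+\theta)=0$, and
\item[(ii)] $w(m+\theta)<N$ for all primes $w\ne w_N$ of $\mathcal O^+$.
\end{enumerate}
In particular $m+\theta\ne0$. The exponent $N$ in (ii) is small enough for Proposition~\ref{prop:special} below, and large enough, compared with the degree $n$ of $\mathcal O^+$, for a trivial sieve.

\begin{lemma}\label{lem:good}
The number of good $m$ with $|m|\le B$ is at least $(1-\frac15-\frac3{32})(2B+1)-O(B^{1/2})$ as the integer $B$ tends to infinity.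
\end{lemma}

\begin{proof}
Since $w_N$ has residue field $\mathbb F_N$, condition (i) excludes one class modulo $N$, that is at most $(2B+1)/5+1$ integers. Let $w\mid p$ with $p\ne N$. As $p$ is unramified, $\mathbb Z\cap w^N=p^N\mathbb Z$, so the $m$ with $w(m+\theta)\ge N$ lie in one class modulo $p^N$; at most $(2B+1)p^{-N}+1$ of them satisfy $|m|\le B$. If such an $m$ has $m+\theta\ne0$, then $p^N\le|N_{\mathbb Q(\zeta)^+/\mathbb Q}(m+\theta)|=O(B^n)$, so $p=O(B^{n/N})$ with $n/N<\frac12$. There are at most $n$ primes $w$ above each $p$. So (ii) excludes at most $n(2B+1)\sum_{k\ge2}k^{-N}+O(B^{1/2})$ integers, and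
\[
n\sum_{k\ge2}k^{-N}\le n\left(2^{-N}+\int_2^\infty x^{-N}dx\right)=n2^{-N}\left(1+\frac2{N-1}\right)=(n+1)2^{-N}\le\frac3{32}.\qedhere
\]
\end{proof}

\subsection{Tamagawa numbers of the fibers}

\begin{proposition}\label{prop:special}
Let $m$ be good, and suppose that the fiber $F=-m$ is a single closed point $\xi$ of degree $n$. Then $\xi\in Y$ and $E_\xi/\mathbb Q(\xi)$ is $N$-special.
\end{proposition}

\begin{proof}
The point $\xi$ is not in $C$, where $F$ has poles, and it is not $T$, because $F(T)=\theta\ne-m$. Put $K=\mathbb Q(\xi)$ and $(E,P)=(E_\xi,P_\xi)$, and let $v\mid p$ be a finite place of $K$. We show that $N\nmid c_v$.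

The pair is $C$-integral at $v$. Otherwise Lemma~\ref{lem:bad} gives $Q_0$ and $s$, and Lemma~\ref{lem:eval}(a) with Proposition~\ref{prop:integral}(a) gives $-m=\pm Q_0^{-1}+\sum_{i\ge0}a_iQ_0^i$ with $a_i\in\mathbb Z$. The right side is not $v$-integral.

If the reduction at $v$ is good, additive or nonsplit multiplicative, then $1\le c_v\le4<N$. So let $E\cong\operatorname{Tate}(q_0)$ over $K_v$, with $c_v=v(q_0)$. By \eqref{eq:abs} we can represent $P$ by a unit $\zeta_0\in\mathcal O_{K_v}^\times$; from $\zeta_0^N\in q_0^{\mathbb Z}$ and $P\neq 0$ it follows that $\zeta_0$ is a primitive $N$-th root of unity. The embedding $\zeta\mapsto\zeta_0$ induces a prime $w\mid p$ of $\mathcal O^+$, with completion $k_w\subset K_v$ and valuation ring $\mathcal O_w$. By Lemma~\ref{lem:eval}(b),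
\[
\Psi(q_0)=0,\qquad\text{where }\ \Psi(q)=m+\theta+\sum_{i\ge1}f_iq^i\in\mathcal O_w[[q]].
\]
If $p=N$, reduction modulo the maximal ideal of $\mathcal O_{K_v}$ gives $w_N(m+\theta)>0$, contradicting (i). So $p\ne N$.

The equation shows at once that $v(q_0)\le v(m+\theta)$, but ramification of $K_v/k_w$ can make the right side as large as $n(N-1)$, which leaves room for multiples of $N$. We therefore bound the valuation of $q_0$ in the field $k_w(q_0)$ that it generates. By Proposition~\ref{prop:integral}(c), $\Psi$ is nonzero modulo $w$. The Weierstrass preparation theorem then gives $\Psi=U\mathcal B$ with $U\in\mathcal O_w[[q]]^\times$ and $\mathcal B\in\mathcal O_w[q]$ monic. We have $w(\mathcal B(0))=w(m+\theta)$, and $\mathcal B(q_0)=0$ because $U(q_0)$ is a unit. The minimal polynomial of $q_0$ over $k_w$ is a monic factor of $\mathcal B$, so it divides $\mathcal B$ in $\mathcal O_w[q]$ by Gauss's lemma, and its constant term $\pm N_{k_w(q_0)/k_w}(q_0)$ divides $\mathcal B(0)$ in $\mathcal O_w$. Let $v'$ be the normalized valuation of $k_w(q_0)$ and $f'$ the residue degree over $k_w$. Using (ii),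
\[
1\le v'(q_0)\le f'v'(q_0)=w\bigl(N_{k_w(q_0)/k_w}(q_0)\bigr)\le w(m+\theta)<N .
\]
Finally $v(q_0)=e\,v'(q_0)$, where the ramification index $e$ of $K_v/k_w(q_0)$ is at most $[K:\mathbb Q]=n<N$. A product of two positive integers less than the prime $N$ is prime to $N$.
\end{proof}

\subsection{Infinitely many fields}

Let $L$ be a number field. A subset of $L$ is \emph{thin} if it is contained in a finite union of finite sets and sets $\varphi(V(L))$, where $V$ is a geometrically irreducible curve over $L$ and $\varphi:V\to\mathbb P^1_L$ is a dominant morphism of degree at least $2$. A finite union of thin sets is thin. We use three facts.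
\begin{enumerate}
\item[(H1)] (Hilbert irreducibility.) If $V$ is a smooth projective irreducible curve over $L$ and $\varphi:V\to\mathbb P^1_L$ has degree $n$, then the set of $\lambda\in L$ for which the fiber $\varphi=\lambda$ is not a single closed point of degree $n$ over $L$ is thin.
\item[(H2)] If $\Omega\subset L$ is thin, then $\Omega\cap\mathbb Q$ is thin in $\mathbb Q$ \cite[Prop.~3.2.1]{SerreTopics}.
\item[(H3)] A thin subset of $\mathbb Q$ contains $O(B^{1/2}\log B)$ integers of absolute value at most $B$ \cite[\S9.7]{SerreMW}.
\end{enumerate}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]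
The map $F:X\to\mathbb P^1$ has degree $\deg C=n$, and $X_L$ is irreducible for every number field $L$. Suppose that $l\ge0$ pairwise nonisomorphic fields $K_1,\dots,K_l$ of degree $n$ with $N$-special curves have been found, and put $K_0=\mathbb Q$. By (H1) and (H2), the set of $\lambda\in\mathbb Q$ such that for some $0\le i\le l$ the fiber $F=\lambda$ on $X_{K_i}$ is not a single closed point of degree $n$ is thin. By (H3) and Lemma~\ref{lem:good} there is a good $m$ with $-m$ outside this set. The fiber $F=-m$ on $X$ is a closed point $\xi$ of degree $n$, and $K_{l+1}=\mathbb Q(\xi)$ carries an $N$-special curve by Proposition~\ref{prop:special}. An isomorphism $K_{l+1}\cong K_i$ would give a $K_i$-rational point of the fiber, which over $K_i$ is a single closed point of degree $n\ge2$. So $K_{l+1}$ is a new field, and induction on $l$ completes the proof.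
\end{proof}

\begin{thebibliography}{9}

\bibitem{CES}
Conrad, Edixhoven and Stein, \emph{$J_1(p)$ has connected fibers}, Doc. Math. 8 (2003).

\bibitem{DKSS}
Derickx, Kamienny, Stein and Stoll, \emph{Torsion points on elliptic curves over fields of small degree}, Algebra Number Theory 17 (2023).

\bibitem{DvH}
Derickx and van Hoeij, J. Number Theory 137 (2014).

\bibitem{KM}
Katz and Mazur, \emph{Arithmetic moduli of elliptic curves}.

\bibitem{SerreMW}
Serre, \emph{Lectures on the Mordell--Weil Theorem}.

\bibitem{SerreTopics}
Serre, \emph{Topics in Galois Theory}.

\bibitem{TEU}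
\emph{Torsion and exceptional units}, \texttt{https://\allowbreak dinolorenzini.\allowbreak franklinresearch.\allowbreak uga.edu/\allowbreak sites/\allowbreak default/\allowbreak files/\allowbreak Lorenzini2024August1.pdf}.

\end{thebibliography}
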